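# A non-nuclear C\*-algebra whose dual has the metric approximation property

Inner products and sesquilinear forms are linear in the first variable. "Ucp" means unital completely positive. The predual of a von Neumann algebra $M$ is $M_*$.

## 1. A symmetric form on a von Neumann algebra and the transpose of a ucp map

The proof turns on one operator. Take a normal ucp map $\theta:N\to M$ of von Neumann algebras and a faithful normal state $\varphi$ on $M$ such that $\psi=\varphi\circ\theta$ is faithful on $N$. The states give inner products $s_\varphi$ on $M$ and $s_\psi$ on $N$. For these, $\theta$ has an adjoint $\theta^\dagger:M\to N$, which is again positive, unital and normal. The operator is the round trip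
$$Q=\theta\theta^\dagger:M\to M .$$
It is a contraction in the operator norm, and also self-adjoint, positive and contractive for $s_\varphi$. We construct these objects first and say in Section 2 what they are for.

**The setting.** Let $M\ne0$ be a von Neumann algebra with a faithful normal state $\varphi$, acting on its GNS space $H$ with cyclic and separating unit vector $\xi$. Recall from Tomita–Takesaki theory:

* the conjugate-linear map $x\xi\mapsto x^*\xi$ ($x\in M$) is closable. Its closure has polar decomposition $S=Jh$, where $h=\Delta^{1/2}$ is positive, self-adjoint and injective, $D(h)=D(S)$, and $J$ is a conjugate-linear isometry with $J^2=1$;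
* $JMJ=M'$ and $J\xi=\xi$.

Put $j(x)=Jx^*J$. This is a linear \*-anti-isomorphism of $M$ onto $M'$. It is normal because $\langle Jx^*J\eta,\zeta\rangle=\langle xJ\zeta,J\eta\rangle$. Moreover
$$j(x)\xi=Jx^*\xi=JSx\xi=hx\xi\qquad(x\in M).$$

**Definition (the form $s_\varphi$).** For $x,y\in M$ put
$$s_\varphi(x,y)=\langle y^*j(x)\xi,\xi\rangle=\langle Jx^*\xi,y\xi\rangle=\langle hx\xi,y\xi\rangle ,$$
and let $\omega_x=\omega_x^\varphi=\langle\,\cdot\,j(x)\xi,\xi\rangle\in M_*$, so that $\omega_x(y)=s_\varphi(x,y^*)$. Both are linear in $x$, and $\omega_1=\varphi$.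

**Example (commutative).** Let $M=L^\infty(\mu)$, $\varphi=\int\cdot\,d\mu$ with $\mu$ a probability measure. Then $H=L^2(\mu)$, $\xi=1$, $S=J$ is complex conjugation, $h=1$, and $s_\varphi(x,y)=\int x\bar y\,d\mu$.

**Example (matrices).** Let $M=M_d$, $\varphi=\mathrm{Tr}(\rho\,\cdot)$ with $\rho$ an invertible density matrix. The GNS space is $M_d$ with $\langle u,v\rangle=\mathrm{Tr}(v^*u)$, $M$ acts by left multiplication, and $\xi=\rho^{1/2}$. Here $Ju=u^*$ and $hu=\rho^{1/2}u\rho^{-1/2}$, since $Jh(x\rho^{1/2})=(\rho^{1/2}x)^*=x^*\rho^{1/2}$. So $j(x)$ is right multiplication by $x$, and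
$$s_\varphi(x,y)=\mathrm{Tr}(\rho^{1/2}y^*\rho^{1/2}x).$$

**Lemma 1.** 

1. $s_\varphi$ is a positive definite sesquilinear form, and
$$|s_\varphi(x,y)|\le\|x^*\xi\|\,\|y\xi\|=\varphi(xx^*)^{1/2}\varphi(y^*y)^{1/2}\le\|x\|\|y\|.\tag{1}$$
2. $x\mapsto\omega_x$ is injective, and $\{\omega_x:x\in M\}$ is norm dense in $M_*$.
3. (Radon–Nikodym) If $\omega\in M_*$ and $0\le\omega\le c\varphi$, then $\omega=\omega_x$ for a unique $x\in M$, and $0\le x\le c$.

*Proof.* (1) Positivity holds because $h\ge0$. If $s_\varphi(x,x)=0$ then $h^{1/2}x\xi=0$, so $x\xi=0$ by injectivity of $h$, so $x=0$. The bound is Cauchy–Schwarz in $\langle Jx^*\xi,y\xi\rangle$.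

(2) If $\omega_x=0$, then $j(x)\xi\perp M\xi$, so $j(x)\xi=0$. Since $\xi$ separates $M'$, $j(x)=0$ and $x=0$. For density, let $m\in M=(M_*)^*$ annihilate all $\omega_x$, that is, $\langle mx'\xi,\xi\rangle=0$ for all $x'\in M'$. For $x',y'\in M'$ we get $\langle mx'\xi,y'\xi\rangle=\langle m\,y'^*x'\xi,\xi\rangle=0$. Since $M'\xi$ is dense, $m=0$. Now apply Hahn–Banach.

(3) Since $0\le\omega(a^*a)\le c\|a\xi\|^2$, the form $(a\xi,b\xi)\mapsto\omega(b^*a)$ on $M\xi$ is well defined, positive and bounded by $c$. So $\omega(b^*a)=\langle x'a\xi,b\xi\rangle$ with $0\le x'\le c$ in $B(H)$. For $d\in M$,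
$$\langle x'da\xi,b\xi\rangle=\omega(b^*da)=\omega((d^*b)^*a)=\langle x'a\xi,d^*b\xi\rangle=\langle dx'a\xi,b\xi\rangle ,$$
so $x'\in M'$. Put $x=j^{-1}(x')$. Then $0\le x\le c$ and $\omega(a)=\langle x'a\xi,\xi\rangle=\langle a\,j(x)\xi,\xi\rangle=\omega_x(a)$. Uniqueness is part 2. $\square$

**Lemma 2 (the transpose; Accardi–Cecchini, Petz).** Let $\theta:N\to M$ be normal and ucp, with $\psi=\varphi\circ\theta$ faithful on $N$. There is a unique linear map $\theta^\dagger:M\to N$ with
$$\omega^\psi_{\theta^\dagger(x)}=\omega^\varphi_x\circ\theta\qquad(x\in M).\tag{2}$$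
It is positive, unital and normal, and $\|\theta^\dagger\|=1$. Moreover
$$s_\psi(\theta^\dagger(x),y)=s_\varphi(x,\theta(y))\qquad(x\in M,\ y\in N).\tag{3}$$

*Proof.* Let $x\in M_+$ and consider the normal functional $y\mapsto\langle\theta(y)j(x)\xi,\xi\rangle$ on $N$. For $y\ge0$ the operators $\theta(y)\in M$ and $j(x)\in M'$ are positive and commute, so $0\le\theta(y)j(x)\le\|x\|\theta(y)$. Hence the functional lies between $0$ and $\|x\|\psi$. By Lemma 1(3) on $(N,\psi)$ it equals $\omega^\psi_b$ for a unique $b\in N_+$; call this $\theta^\dagger(x)$. By uniqueness $\theta^\dagger$ is additive and positively homogeneous on $M_+$, so it extends to a positive linear map on $M$, and (2) holds by linearity. Uniqueness of $\theta^\dagger$ is Lemma 1(2). For $x=1$ the functional is $\varphi\circ\theta=\psi=\omega^\psi_1$, so $\theta^\dagger(1)=1$. A positive unital map has norm $1$ by Russo–Dye.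

*Normality.* Let $x_\alpha\uparrow x$ be a bounded net and let $\theta^\dagger(x_\alpha)\uparrow b'$. As the maps $j$ are normal, we have, pointwise on $N$,
$$\omega^\psi_{b'}=\lim\omega^\psi_{\theta^\dagger(x_\alpha)}=\lim\omega^\varphi_{x_\alpha}\circ\theta=\omega^\varphi_x\circ\theta ,$$
so $b'=\theta^\dagger(x)$. Hence for every positive $\omega\in N_*$ the positive functional $\omega\circ\theta^\dagger$ preserves bounded monotone limits, so it is normal. Positive functionals span $N_*$, so $\theta^\dagger$ is $\sigma$-weakly continuous.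

Evaluating (2) at $y^*$ gives $s_\psi(\theta^\dagger(x),y)=\omega_x^\varphi(\theta(y^*))=\omega_x^\varphi(\theta(y)^*)=s_\varphi(x,\theta(y))$. $\square$

**Example.** Let $N=\mathbb C^2$ be the diagonal of $M=M_2$, $\theta$ the inclusion, $\varphi=\mathrm{Tr}(\rho\,\cdot)$. Then $\psi(y)=\rho_{11}y_1+\rho_{22}y_2$, and (3) reads $\sum_k\rho_{kk}\,\theta^\dagger(x)_k\,\bar y_k=\sum_k(\rho^{1/2}x\rho^{1/2})_{kk}\,\bar y_k$. So $\theta^\dagger(x)_k=(\rho^{1/2}x\rho^{1/2})_{kk}/\rho_{kk}$. If $\rho$ is diagonal, this is the diagonal of $x$.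

**Lemma 3 (the round trip).** Let $\theta$ be as in Lemma 2 and $Q=\theta\theta^\dagger$. Then $Q:M\to M$ is normal, positive, unital and \*-preserving, $\|Q\|\le1$, and
$$s_\varphi(Qx,y)=s_\psi(\theta^\dagger x,\theta^\dagger y)=s_\varphi(x,Qy),\qquad s_\varphi(Qx,x)\ge0,\tag{4}$$
$$s_\varphi(Qx,Qx)\le s_\varphi(x,x).\tag{5}$$

*Proof.* The properties before (4) follow from Lemma 2. By (3), $s_\varphi(x,\theta\theta^\dagger y)=s_\psi(\theta^\dagger x,\theta^\dagger y)$. Exchanging $x,y$ and conjugating gives the other equality in (4), and $x=y$ gives positivity.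

For (5) we may assume $x\neq0$ and normalize $s_\varphi(x,x)=1$. Put $t_n=s_\varphi(Q^{2^n}x,Q^{2^n}x)$. By symmetry and Cauchy–Schwarz,
$$t_n=s_\varphi(Q^{2^{n+1}}x,x)\le t_{n+1}^{1/2}.$$
So $t_0\le t_n^{2^{-n}}$ for all $n$. By (1) and $\|Q\|\le1$, $t_n\le\|x\|^2$. Hence $t_0\le\|x\|^{2\cdot2^{-n}}\to1$. $\square$

## 2. Nuclearity of $A$ and approximation on $A^*$

A C\*-algebra $A$ is *nuclear* if for every finite $F\subset A$ and $\varepsilon>0$ there is a finite rank $T:A\to A$ with $\|Tf-f\|\le\varepsilon\|f\|$ for $f\in F$ that factors as $T=VU$ through some $M_n$ with complete contractions $U:A\to M_n$, $V:M_n\to A$. Equivalently, for every C\*-algebra $B$ there is exactly one C\*-norm on the algebraic tensor product of $A$ and $B$. For instance, $C(K)$ is nuclear: with a partition of unity $(h_k)$ and points $t_k$ in the supports, let $U$ send $f$ to the diagonal matrix of the values $f(t_k)$ and $V(x)=\sum_kx_{kk}h_k$.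

A Banach space $X$ has the *approximation property* if for every compact $K\subset X$ and $\varepsilon>0$ there is a finite rank bounded $T$ with $\|Tx-x\|<\varepsilon$ on $K$. It has the *metric approximation property* (MAP) if one can take $\|T\|\le1$. It has the *$\lambda$-BAP* if $\mathrm{id}_X$ lies in the strong closure of the finite rank operators of norm $\le\lambda$. The $1$-BAP is the MAP, since bounded strongly convergent nets converge uniformly on compact sets. For example, the truncations $(x_1,x_2,\dots)\mapsto(x_1,\dots,x_k,0,\dots)$ give $\ell^1$ the MAP.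

It is known that nuclear C\*-algebras and their duals have the MAP. The paper "Banach and operator space structure of C\*-algebras" asks about a converse: *if $A^*$ has the approximation property, must $A$ be nuclear?* The answer is no. Let $F_n$ be the free group on $n$ generators and $C^*_r(F_n)$ the C\*-algebra generated by the left translations $\lambda_g\delta_s=\delta_{gs}$ on $\ell^2(F_n)$.

**Theorem 4.** For $2\le n\le\infty$, $C^*_r(F_n)$ is not nuclear, but $C^*_r(F_n)^*$ has the MAP.

The MAP half comes from a general criterion.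

**Theorem 5.** Let $A$ be a separable unital C\*-algebra and $\lambda\ge1$. Suppose there are unital C\*-algebras $B_i$ and ucp maps $\beta_i:B_i\to A$ ($i$ in a directed set), a dense linear subspace $A_0\subset A$, and linear maps $\sigma_i:A_0\to B_i$ such that

(a) for $a\in A_0$: $\beta_i(\sigma_i(a))\to a$, $\ \beta_i(\sigma_i(a)^*\sigma_i(a))\to a^*a$, $\ \beta_i(\sigma_i(a)\sigma_i(a)^*)\to aa^*$ in norm;

(b) for each $i$ there is a net of finite rank operators $R_{ij}:B_i\to A$ with $\|R_{ij}\|\le\lambda$ and $\|R_{ij}^*f-\beta_i^*f\|\to_j0$ for every $f\in A^*$.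

Then $A^*$ has the $\lambda$-BAP.

**Corollary 6.** Let $A$ be separable and unital.

1. If there are ucp maps $\Phi_i:A\to A$ with $\Phi_i\to\mathrm{id}$ point-norm, each a norm limit of finite rank operators, then $A^*$ has the MAP.
2. If $A=\overline{\bigcup A_n}$ with unital C\*-subalgebras $A_1\subset A_2\subset\cdots$ (with common unit) and every $A_n^*$ has the $\lambda$-BAP, then $A^*$ has the $\lambda$-BAP.

Here is what $Q$ is for. The adjoints $\Phi_i^*$ need not converge to the identity of $A^*$, as Section 4 shows. On a von Neumann algebra $M$ generated by a representation of $A$, the map $\theta_i$ will come from $\Phi_i$, and $f\mapsto f\circ\theta_i\theta_i^\dagger$ will replace $\Phi_i^*$. The extra factor $\theta_i^\dagger$ costs no norm and no rank, and it restores convergence.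

## 3. The multipliers $r^{|g|}$ on $C^*_r(F_n)$

We first obtain maps $\Phi_i$ as in Corollary 6(1) for a free group. Let $|g|$ be the word length and $E_m=\{|g|=m\}$. We use two results from Haagerup's *An example of a nonnuclear C\*-algebra which has the metric approximation property*, Invent. Math. 50 (1979); here they are with proofs. For $f\in\mathbb C[F_n]$ write $\lambda(f)=\sum f(g)\lambda_g$.

**Lemma 7 (Haagerup).** Let $1\le n\le\infty$.

(H1) For $0<r<1$ the function $g\mapsto r^{|g|}$ is positive definite on $F_n$.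

(H2) If $f\in\mathbb C[F_n]$ is supported on $E_m$, then $\|\lambda(f)\|\le(m+1)\|f\|_2$.

*Proof of (H1).* The Cayley graph of $F_n$ is a tree with distance $d(g,h)=|g^{-1}h|$. In the real $\ell^2$-space over the edges let $c(g)$ be the sum of the basis vectors of the edges on the path from $e$ to $g$. In a tree, the symmetric difference of the paths from $e$ to $g$ and from $e$ to $h$ is the path from $g$ to $h$, so $\|c(g)-c(h)\|^2=d(g,h)$. With $r=e^{-t}$, $t>0$,
$$r^{|g^{-1}h|}=e^{-t\|c(g)\|^2}\,e^{2t\langle c(g),c(h)\rangle}\,e^{-t\|c(h)\|^2}.$$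
The middle factor is a power series with nonnegative coefficients in a positive definite kernel, so it is positive definite by the Schur product theorem. The outer factors do not affect this.

*Proof of (H2).* *First, one sphere at a time.* Let $k,l\ge0$ and let $u$ be finitely supported on $E_k$. We claim $\|(f*u)1_{E_l}\|_2\le\|f\|_2\|u\|_2$, with the left side $0$ unless $k+m-l=2p$ for an integer $0\le p\le\min(m,k)$. Indeed, in a product $s=gt$ with $|g|=m$, $|t|=k$, some number $p$ of letters cancels, and $|s|=m+k-2p$. Fix $l=m+k-2p$ and $s\in E_l$. Write $s=g't'$ with $|g'|=m-p$, $|t'|=k-p$; this is unique. The pairs $(g,t)$ with $gt=s$ are $g=g'v$, $t=v^{-1}t'$ with $|v|=p$ and both products reduced. So by Cauchy–Schwarz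
$$|(f*u)(s)|\le f'(g')\,u'(t'),\qquad f'(g')^2=\sum_v|f(g'v)|^2,\quad u'(t')^2=\sum_v|u(v^{-1}t')|^2,$$
the sums over $|v|=p$ with $|g'v|=m$, respectively $|v^{-1}t'|=k$. Each $g\in E_m$ is $g'v$ in exactly one way, so $\|f'\|_2=\|f\|_2$ (over $|g'|=m-p$), and likewise $\|u'\|_2=\|u\|_2$. Summing over $s$ proves the claim.

*Then add up.* Let $u$ have finite support, $u_k=u1_{E_k}$ (zero for $k<0$). For given $l$ only $k=l-m+2p$, $0\le p\le m$, contribute: at most $m+1$ values. Hence
$$\sum_l\|(f*u)1_{E_l}\|_2^2\le\|f\|_2^2\,(m+1)\sum_l\sum_{p=0}^m\|u_{l-m+2p}\|_2^2\le(m+1)^2\|f\|_2^2\|u\|_2^2.\qquad\square$$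

**Fell absorption.** For a unitary representation $u$ of a group $\Gamma$ on $K$, the unitary $W(\delta_s\otimes k)=\delta_s\otimes u_sk$ satisfies $W(\lambda_g\otimes1)W^*=\lambda_g\otimes u_g$. So $\lambda_g\mapsto\lambda_g\otimes u_g$ extends to a \*-homomorphism on $C^*_r(\Gamma)$.

**Ucp multipliers.** Let $\phi$ be positive definite on $\Gamma$ with $\phi(e)=1$. Then $\phi(g)=\langle u_g\eta,\eta\rangle$ for a unitary representation $u$ and a unit vector $\eta$. With $V\zeta=\zeta\otimes\eta$ we have $V^*(\lambda_g\otimes u_g)V=\phi(g)\lambda_g$. So $\lambda_g\mapsto\phi(g)\lambda_g$ extends to a ucp map on $C^*_r(\Gamma)$.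

**Lemma 8.** Let $2\le n\le\infty$ and $A=C^*_r(F_n)$. There are ucp maps on $A$, each a norm limit of finite rank operators, that converge to $\mathrm{id}$ point-norm.

*Proof for $n<\infty$.* Let $\Phi_r$ be the ucp map $\lambda_g\mapsto r^{|g|}\lambda_g$ given by (H1). As $r\to1$, $\Phi_r\to\mathrm{id}$ on $\mathbb C[F_n]$, hence point-norm on $A$, as $\|\Phi_r\|=1$. For $a=\lambda(f)$ put $P_m(a)=\lambda(f1_{E_m})$. By (H2) and $\|f\|_2=\|a\delta_e\|\le\|a\|$,
$$\|P_m(a)\|\le(m+1)\|f\|_2\le(m+1)\|a\| .$$
So $P_m$ extends to $A$ with $\|P_m\|\le m+1$, and it has finite rank because $E_m$ is finite. Since $\sum r^m(m+1)<\infty$, the series below converges in operator norm, and it agrees with $\Phi_r$ on $\mathbb C[F_n]$: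
$$\Phi_r=\sum_{m\ge0}r^mP_m\quad\text{in operator norm.}\tag{6}$$

*Proof for $n=\infty$.* Now the $E_m$ are infinite, so we first cut down to finitely many generators. Let $F_k\subset F_\infty$ be generated by the first $k$ generators. The space $\ell^2(F_\infty)$ splits over the right cosets $F_kt$ into copies of the regular representation of $F_k$, so $C^*_r(F_k)\subset C^*_r(F_\infty)$. Compression to $\ell^2(F_k)$ gives a ucp map $\mathcal E_k:C^*_r(F_\infty)\to C^*_r(F_k)$ with $\mathcal E_k(\lambda_g)=\lambda_g$ for $g\in F_k$ and $\mathcal E_k(\lambda_g)=0$ otherwise, because $gF_k\cap F_k=\emptyset$ if $g\notin F_k$. Let $\Phi^{(k)}$ be $\Phi_r$ on $C^*_r(F_k)$ with $r=1-1/k$, $k\ge2$. Then $\Phi^{(k)}\mathcal E_k$ is ucp on $C^*_r(F_\infty)$ and, by (6), a norm limit of finite rank operators. It converges to $\mathrm{id}$ on $\mathbb C[F_\infty]$, hence everywhere, since these maps are contractions. $\square$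

## 4. Why the adjoints $\Phi_r^*$ do not converge, and how $\theta^\dagger$ repairs them in the commutative case

Normalizing the partial sums of (6) shows that $A=C_r^*(F_2)$ has the MAP. The natural attempt for $A^*$ is to take adjoints. By convexity (Mazur) it would be enough that $\Phi_r^*f\to f$ weakly for each $f\in A^*$. What we know is only $(\Phi_r^*f)(a)\to f(a)$ for $a\in A$, which is weak\* convergence, and weak convergence fails.

**The failure.** Let $a$ be a generator of $F_2$. The subalgebra generated by $\lambda_a$ is $C^*_r(\mathbb Z)\cong C(\mathbb T)$, with $\lambda_{a^k}\leftrightarrow z^k$. Extend the point evaluation at $1\in\mathbb T$ to a state $f$ on $A$. Then $(\Phi_r^*f)(\lambda_{a^k})=r^{|k|}$. So on $C(\mathbb T)$ the functional $f$ is the point mass $\delta_1$, while $\Phi_r^*f$ is the measure with Poisson kernel density, which has no atoms. Hence $\|\Phi_r^*f-f\|=2$ for every $r<1$. The bounded functional on $A^*$ that restricts to $C(\mathbb T)$ and takes the mass of $\{1\}$ is $1$ at $f$ and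 $0$ at every convex combination of the $\Phi_r^*f$, so averaging does not help either.

**The repair, by hand.** Stay with $C(\mathbb T)$, identify $\mathbb T$ with $\mathbb R/2\pi\mathbb Z$, and let $m$ be normalized Lebesgue measure and $P_r(t)$ the Poisson kernel. Let $\mu$ be any probability measure on $\mathbb T$, $M=L^\infty(\mu)$ and $\varphi=\int\cdot\,d\mu$. The convolution $b\mapsto P_r*b$ defines a normal ucp map $\theta_r:L^\infty(m)\to L^\infty(\mu)$, and
$$\psi_r(b)=\int(P_r*b)\,d\mu=\int b\,g_r\,dm,\qquad g_r(t)=\int P_r(t-u)\,d\mu(u)>0 .$$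
By (3), $\int\theta_r^\dagger(x)\,\bar b\,g_r\,dm=\int x\,\overline{P_r*b}\,d\mu$ for all $b$, so
$$\theta_r^\dagger(x)(t)=\frac{\int P_r(t-u)\,x(u)\,d\mu(u)}{\int P_r(t-u)\,d\mu(u)} .$$
For $\mu=\delta_1$ this is the constant $x(1)$, and $Q_rx=P_r*x(1)=x$ in $L^\infty(\delta_1)=\mathbb C$. So for this state the round trip is exactly the identity.

For general $\mu$ and $x\in C(\mathbb T)$ put $b=x$, regarded in $L^\infty(m)$. Two limits are immediate as $r\to1$:
$$s_\varphi(x,\theta_r b)=\int x\,\overline{P_r*x}\,d\mu\to s_\varphi(x,x),\qquad s_{\psi_r}(b,b)=\int P_r*|x|^2\,d\mu\to s_\varphi(x,x).$$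
By (3), Cauchy–Schwarz and (4),
$$|s_\varphi(x,\theta_rb)|^2=|s_{\psi_r}(\theta_r^\dagger x,b)|^2\le s_\varphi(Q_rx,x)\,s_{\psi_r}(b,b).$$
So for $x\ne0$ in $L^\infty(\mu)$, $\liminf s_\varphi(Q_rx,x)\ge s_\varphi(x,x)$. Then (4) and (5) give $s_\varphi(x-Q_rx,x-Q_rx)\le2s_\varphi(x,x)-2s_\varphi(Q_rx,x)$, whose $\limsup$ is $\le0$. Thus $Q_rx\to x$ in $L^2(\mu)$.

**Where the noncommutative case resists.** The argument used
$$\limsup_i s_{\psi_i}(b_i,b_i)\le s_\varphi(x,x).$$
In general $s_{\psi_i}$ is built from the modular operator of $\psi_i$, on an algebra that changes with $i$. The hypotheses control only $\psi_i(b_i^*b_i)$ and $\psi_i(b_ib_i^*)$, so (1) gives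
$$\limsup_is_{\psi_i}(b_i,b_i)\le\varphi(xx^*)^{1/2}\varphi(x^*x)^{1/2}.$$
If $\varphi$ is a trace, then $h=1$, the right side is $s_\varphi(x,x)$, and we are done. But we need all normal functionals in all representations of $A$, so $\varphi$ is not at our disposal, and in general the right side is too big. In $M_2$ with $\rho=\mathrm{diag}(p,q)$ and $x=e_{12}+e_{21}$,
$$s_\varphi(x,x)=2\sqrt{pq}\,,\qquad\varphi(xx^*)^{1/2}\varphi(x^*x)^{1/2}=1 ,$$
and $2\sqrt{pq}<1$ if $p\neq q$.

## 5. Hermitian forms dominated by $\|hv\|\,\|w\|$ lie below $h$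

The way out is to use (1) for *all pairs* $a_1,a_2$ at once instead of for one element. In the limit this gives a form $\gamma$ with $|\gamma(v,w)|\le\|hv\|\|w\|$, that is, $\gamma(v,w)=\langle Chv,w\rangle$ with a contraction $C$. A form built from inner products is also hermitian. Each fact alone is weak; together they force $\gamma\le h$. In finite dimension this takes one line: $T=Ch$ is self-adjoint, so $T^2=T^*T=hC^*Ch\le h^2$, and $T\le|T|\le h$ because the square root is operator monotone. Since $h$ may be unbounded, we need the following version.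

**Lemma 9.** Let $h\ge0$ be self-adjoint on a Hilbert space $H$ with core $D_0$, and let $C$ be a contraction on $H$ with $\langle Chv,w\rangle=\langle v,Chw\rangle$ for $v,w\in D_0$. Then $\langle Chv,v\rangle\le\langle hv,v\rangle$ for all $v\in D(h)$.

*Proof.* Approximating in the graph norm of $h$, we see that $T=Ch$ is symmetric on $D(h)$. Let $0<\kappa<1$ and $S_\kappa=h-\kappa T$ on $D(h)$; it is symmetric. For $\mu>0$,
$$S_\kappa+\mu=\bigl(1-\kappa\,Ch(h+\mu)^{-1}\bigr)(h+\mu).$$
Since $\|Ch(h+\mu)^{-1}\|\le1$, the first factor is invertible by the Neumann series. So $S_\kappa+\mu$ is a bijection $D(h)\to H$ with bounded inverse $R$. As $S_\kappa+\mu$ is symmetric, so is $R$; being bounded and everywhere defined, $R$ is self-adjoint. Hence $S_\kappa+\mu=R^{-1}$ and $S_\kappa$ are self-adjoint. No $-\mu<0$ is in the spectrum of $S_\kappa$, so $S_\kappa\ge0$, that is, $\kappa\langle Tv,v\rangle\le\langle hv,v\rangle$. Let $\kappa\to1$. $\square$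

## 6. Proof of Theorem 5

Fix $f_1,\dots,f_k\in A^*$. We must find finite rank operators $V$ on $A^*$ with $\|V\|\le\lambda$ and $Vf_l$ as close to $f_l$ as desired.

**Step 1: reduction to a von Neumann algebra with a faithful normal state.** Let $\pi$ be the direct sum of the GNS representations of the positive and negative parts of the real and imaginary parts of the $f_l$, and of one arbitrary state (so $\pi\ne0$). Let $M=\pi(A)''$. Since $A$ is separable, $M$ acts on a separable space, so it has a faithful normal state $\varphi=\sum_nc_n\langle\,\cdot\,e_n,e_n\rangle$ with $(e_n)$ an orthonormal basis, $c_n>0$ and $\sum c_n=1$. From now on view $M$ in the GNS representation of $\varphi$, with $\xi,J,h$ as in Section 1.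

The map $M_*\to A^*$, $f\mapsto f\circ\pi$, is isometric, since by Kaplansky the unit ball of $\pi(A)$ is $\sigma$-weakly dense in that of $M$. Its range contains all $f_l$, because these are combinations of vector functionals of $\pi$. Let $\tilde\pi:A^{**}\to M$ be the normal extension of $\pi$. Its kernel is $(1-z)A^{**}$ for a central projection $z$, and its range is a von Neumann algebra containing $\pi(A)$, so $\tilde\pi$ maps $zA^{**}$ isomorphically onto $M$. Hence the range of $M_*\to A^*$ is $\{f\in A^*:f(z\,\cdot)=f\}$, which is the range of the contractive projection $Pf=f(z\,\cdot)$. If $V$ is a finite rank operator on $\mathrm{ran}\,P\cong M_*$ with $\|V\|\le\lambda$ and $Vf_l\approx f_l$, then $VP$ does the same on $A^*$. So it suffices to prove that $M_*$ has the $\lambda$-BAP.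

**Step 2: turning $\beta_i$ into maps to which Section 1 applies.** For bounded linear $u:B\to M$ let $\tilde u:B^{**}\to M$ be the adjoint of $u^*|_{M_*}:M_*\to B^*$. It is the normal extension of $u$ and has the same norm. It is ucp if $u$ is, since by Kaplansky positive elements of $M_n(B)^{**}=M_n(B^{**})$ are $\sigma$-weak limits of bounded nets of positive elements of $M_n(B)$. If $u$ has finite rank, $\tilde u$ has the same range, because a finite-dimensional subspace is $\sigma$-weakly closed.

Let $\tilde\theta_i=(\pi\beta_i)^\sim:B_i^{**}\to M$, which is normal and ucp. The normal state $\psi_i=\varphi\circ\tilde\theta_i$ may fail to be faithful, so we cut down. Let $s_i$ be its support projection and $N_i=s_iB_i^{**}s_i$. From $\varphi(\tilde\theta_i(1-s_i))=0$ we get $\tilde\theta_i(1-s_i)=0$. For $y=x(1-s_i)$ the Schwarz inequality gives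
$$\tilde\theta_i(y)^*\tilde\theta_i(y)\le\tilde\theta_i(y^*y)\le\|x\|^2\,\tilde\theta_i(1-s_i)=0 .$$
So $\tilde\theta_i(x(1-s_i))=0$ and, taking adjoints, $\tilde\theta_i((1-s_i)x)=0$. Therefore
$$\tilde\theta_i(x)=\tilde\theta_i(s_ixs_i)\qquad(x\in B_i^{**}).\tag{7}$$
Hence $\theta_i=\tilde\theta_i|_{N_i}:N_i\to M$ is normal and ucp (the unit of $N_i$ is $s_i$, and $\tilde\theta_i(s_i)=1$). The restriction of $\psi_i$ to $N_i$ is $\varphi\circ\theta_i$ and is faithful; we denote it by $\psi_i$ too. By Lemmas 2 and 3 we have $\theta_i^\dagger:M\to N_i$ and $Q_i=\theta_i\theta_i^\dagger$.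

The next three steps prove that
$$Q_ix\to x\quad\sigma\text{-weakly for every }x\in M.\tag{8}$$

**Step 3: the upper bound for $s_{\psi_i}$.** For $a\in A_0$ put $b_i(a)=s_i\sigma_i(a)s_i\in N_i$. We show
$$\limsup_i\,s_{\psi_i}(b_i(a),b_i(a))\le s_\varphi(\pi(a),\pi(a)).\tag{9}$$
This is the inequality where Section 4 got stuck. Consider the positive sesquilinear forms $\gamma_i(a_1,a_2)=s_{\psi_i}(b_i(a_1),b_i(a_2))$ on $A_0$.

*Bounds for all pairs.* We have $b_i(a)b_i(a)^*=s_i\sigma_i(a)s_i\sigma_i(a)^*s_i\le s_i\sigma_i(a)\sigma_i(a)^*s_i$. By (7), $\psi_i(b_i(a)b_i(a)^*)\le\varphi(\pi\beta_i(\sigma_i(a)\sigma_i(a)^*))$. The same holds with the factors exchanged. So by (1) for $\psi_i$ and hypothesis (a),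
$$|\gamma_i(a_1,a_2)|\le\varphi\bigl(\pi\beta_i(\sigma_i(a_1)\sigma_i(a_1)^*)\bigr)^{1/2}\varphi\bigl(\pi\beta_i(\sigma_i(a_2)^*\sigma_i(a_2))\bigr)^{1/2}\longrightarrow\|\pi(a_1)^*\xi\|\,\|\pi(a_2)\xi\| .$$

*Passing to a limit.* Each net $(\gamma_i(a_1,a_2))_i$ is eventually bounded. Fix $a\in A_0$ and let $\ell=\limsup_i\gamma_i(a,a)<\infty$. The sets $\{i\ge i_0:\gamma_i(a,a)>\ell-\frac1q\}$ are nonempty and form a filter base. Let $\mathcal U$ be an ultrafilter containing them. Then $\gamma(a_1,a_2)=\lim_{\mathcal U}\gamma_i(a_1,a_2)$ exists for all $a_1,a_2\in A_0$, and $\gamma(a,a)=\ell$. The form $\gamma$ is positive, hence hermitian. Since $hx\xi=Jx^*\xi$,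
$$|\gamma(a_1,a_2)|\le\|\pi(a_1)^*\xi\|\,\|\pi(a_2)\xi\|=\|h\pi(a_1)\xi\|\,\|\pi(a_2)\xi\| .\tag{10}$$

*A core.* Let $D_0=\pi(A_0)\xi$. It is a core for $h$. Since $\|hv\|=\|Sv\|$ and $D(h)=D(S)$, it is enough to see that it is a core for $S$, and $M\xi$ is one by definition. Let $x\in M$. By Kaplansky, $x$ is a strong\* limit of a bounded net in $\pi(A)$, and elements of $A$ are norm limits of elements of $A_0$. So there is a net $a_\alpha\in A_0$ with
$$\pi(a_\alpha)\xi\to x\xi\quad\text{and}\quad\pi(a_\alpha)^*\xi\to x^*\xi .\tag{11}$$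
Thus the graph of $S|_{D_0}$ is dense in that of $S|_{M\xi}$. Moreover $D_0$ is dense in $H$, and so is $hD_0=J\{\pi(a)^*\xi:a\in A_0\}$.

*Applying Lemma 9.* By (10), $\gamma(a_1,a_2)$ depends only on $h\pi(a_1)\xi$ and $\pi(a_2)\xi$, and it is a form bounded by $1$ on $hD_0\times D_0$. So there is a contraction $C$ on $H$ with $\gamma(a_1,a_2)=\langle Ch\pi(a_1)\xi,\pi(a_2)\xi\rangle$. As $\gamma$ is hermitian, $\langle Chv,w\rangle=\langle v,Chw\rangle$ for $v,w\in D_0$. Lemma 9 gives $\ell=\gamma(a,a)\le\langle h\pi(a)\xi,\pi(a)\xi\rangle=s_\varphi(\pi(a),\pi(a))$, which is (9).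

**Step 4: convergence on $\pi(A_0)$.** This is the computation of Section 4, now with (9) available. Let $x=\pi(a)\ne0$, $a\in A_0$. By (7) and (a), $\theta_i(b_i(a))=\tilde\theta_i(\sigma_i(a))=\pi\beta_i\sigma_i(a)\to x$ in norm. By (3), Cauchy–Schwarz and (4),
$$|s_\varphi(x,\theta_ib_i(a))|^2=|s_{\psi_i}(\theta_i^\dagger x,b_i(a))|^2\le s_\varphi(Q_ix,x)\;s_{\psi_i}(b_i(a),b_i(a)).$$
Put $s=s_\varphi(x,x)>0$. By (1) the left side tends to $s^2$. By (9), for each $\varepsilon>0$ the last factor is eventually $\le s+\varepsilon$. So $\liminf_is_\varphi(Q_ix,x)\ge s^2/(s+\varepsilon)$, and letting $\varepsilon\to0$ gives $\liminf_is_\varphi(Q_ix,x)\ge s$. By (4), $s_\varphi(Q_ix,x)$ is real, and by (5)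
$$s_\varphi(x-Q_ix,x-Q_ix)=s-2s_\varphi(Q_ix,x)+s_\varphi(Q_ix,Q_ix)\le2s-2s_\varphi(Q_ix,x).$$
The $\limsup$ of the right side is $\le0$. So $Q_ix\to x$ in the norm $s_\varphi(\cdot,\cdot)^{1/2}$. For $x=0$ this is trivial.

**Step 5: convergence on $M$.** We pass from $\pi(A_0)$ to $M$ by density. By (1), $s_\varphi(y,y)\le\|y^*\xi\|\|y\xi\|$. Applied to $y=x-\pi(a_\alpha)$ with $a_\alpha$ from (11), this shows that $\pi(A_0)$ is $s_\varphi$-dense in $M$. By (5) the $Q_i$ are $s_\varphi$-contractions, so $Q_ix\to x$ in $s_\varphi$-norm for all $x\in M$. For $x,y\in M$, since $Q_i$ is \*-preserving,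
$$|\omega_y(Q_ix-x)|=|s_\varphi(y,Q_i(x^*)-x^*)|\le s_\varphi(y,y)^{1/2}\,s_\varphi\bigl(Q_i(x^*)-x^*,Q_i(x^*)-x^*\bigr)^{1/2}\to0 .$$
The $\omega_y$ are norm dense in $M_*$ by Lemma 1(2), and $\|Q_ix\|\le\|x\|$, so (8) follows.

**Step 6: finite rank operators on $M_*$.** Now (b) replaces $\theta_i$ by finite rank maps, while $\theta_i^\dagger$ stays. Let
$$S_{ij}=(\pi R_{ij})^\sim\circ\theta_i^\dagger:\ M\to N_i\subset B_i^{**}\to M .$$
It is normal, of finite rank, and $\|S_{ij}\|\le\|R_{ij}\|\|\theta_i^\dagger\|\le\lambda$. So $f\mapsto f\circ S_{ij}$ is a finite rank operator on $M_*$ of norm $\le\lambda$. For $f\in M_*$ the functional $f\circ(\pi R_{ij})^\sim$ on $B_i^{**}$ is $R_{ij}^*(f\circ\pi)\in B_i^*$, and $f\circ\tilde\theta_i$ is $\beta_i^*(f\circ\pi)$. Since $Q_i=\tilde\theta_i\circ\theta_i^\dagger$ and $\|\theta_i^\dagger\|=1$,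
$$\|f\circ S_{ij}-f\circ Q_i\|\le\|R_{ij}^*(f\circ\pi)-\beta_i^*(f\circ\pi)\|\to_j0 .$$
By (8), $f\circ Q_i\to f$ weakly in $M_*$. Choosing first $i$ and then $j$, we see that $\mathrm{id}_{M_*}$ lies in the weak operator closure of the convex set $\mathcal K$ of finite rank operators on $M_*$ of norm $\le\lambda$.

**Step 7: from weak to strong.** For $g_1,\dots,g_q\in M_*$ the set $\{(Vg_1,\dots,Vg_q):V\in\mathcal K\}$ is convex in $(M_*)^q$, and its weak closure contains $(g_1,\dots,g_q)$. By Mazur's theorem so does its norm closure. Hence $\mathrm{id}_{M_*}$ is in the strong closure of $\mathcal K$, and $M_*$ has the $\lambda$-BAP. $\square$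

## 7. Proof of Corollary 6

**Part 1.** Take $B_i=A$, $\beta_i=\Phi_i$, $A_0=A$, $\sigma_i=\mathrm{id}$. Then (a) says $\Phi_i(a)\to a$, $\Phi_i(a^*a)\to a^*a$, $\Phi_i(aa^*)\to aa^*$, which holds. If finite rank $T_j\to\Phi_i$ in norm, put $R_{ij}=T_j/\max(1,\|T_j\|)$. Since $\|T_j\|\to\|\Phi_i\|=1$, $R_{ij}\to\Phi_i$ in norm. So $R_{ij}^*\to\Phi_i^*$ in norm, and (b) holds with $\lambda=1$.

**Part 2.** Take $B_n=A_n$, $\beta_n$ the inclusion, $A_0=\bigcup A_n$, and $\sigma_n:A_0\to A_n$ any linear projection onto $A_n$. Then (a) holds because $\sigma_n(a)=a$ for large $n$.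

For (b) we need finite rank operators on $X=A_n$ itself, whereas the hypothesis gives them on $X^*$. Let $F\subset X^*$ be a finite-dimensional subspace and $0<\varepsilon<1$. By the $\lambda$-BAP and compactness of the unit ball of $F$ there is a finite rank $V$ on $X^*$ with $\|V\|\le\lambda$ and $\|Vf-f\|\le\varepsilon\|f\|$ for $f\in F$. The range $G$ of $V^*:X^{**}\to X^{**}$ is finite-dimensional. By the principle of local reflexivity there is a linear $L:G\to X$ with $\|L\|\le1+\varepsilon$ and $f(Lg)=g(f)$ for $f\in F$, $g\in G$. Then $W=L\circ V^*|_X$ is a finite rank operator on $X$ with $\|W\|\le(1+\varepsilon)\lambda$. For $f\in F$ and $x\in X$, $f(Wx)=(V^*x)(f)=(Vf)(x)$, so $W^*f=Vf$. Put $R_{n,(F,\varepsilon)}=(1+\varepsilon)^{-1}\beta_nW$, so $\|R_{n,(F,\varepsilon)}\|\le\lambda$. For $f\in A^*$ with $g=f|_{A_n}\in F$,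
$$\|R_{n,(F,\varepsilon)}^*f-\beta_n^*f\|=\|(1+\varepsilon)^{-1}Vg-g\|\le(1+\varepsilon)^{-1}\bigl(\|Vg-g\|+\varepsilon\|g\|\bigr)\le2\varepsilon\|f\| .$$
Order the pairs $(F,\varepsilon)$ by increasing $F$ and decreasing $\varepsilon$. For each $f\in A^*$ the condition $f|_{A_n}\in F$ holds eventually, so (b) holds. $\square$

## 8. $C^*_r(F_n)^*$ has the MAP, but $C^*_r(F_n)$ is not nuclear

Let $2\le n\le\infty$ and $A=C^*_r(F_n)$, which is separable and unital.

**The MAP.** By Lemma 8, $A$ satisfies the hypothesis of Corollary 6(1). So $A^*$ has the MAP.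

**Non-nuclearity.** This is due to Lance: a discrete group $\Gamma$ is amenable if and only if $C^*_r(\Gamma)$ is nuclear. Here is a direct argument, which exhibits two different C\*-norms on the algebraic tensor product $A\odot A$.

Let $\rho_h\delta_s=\delta_{sh^{-1}}$ be the right regular representation. It commutes with $\lambda$, and it is unitarily equivalent to $\lambda$ via $\delta_s\mapsto\delta_{s^{-1}}$, so it extends to $A$ by $\lambda_h\mapsto\rho_h$. Therefore $\lambda_g\otimes\lambda_h\mapsto\lambda_g\rho_h$ defines a \*-representation of $A\odot A$. The maximum of the associated C\*-seminorm and the minimal norm is a C\*-norm. If $A$ were nuclear, it would equal the minimal norm.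

Let $E$ be the set of reduced words of length $5$ in two of the free generators and their inverses; it has $4\cdot3^4=324$ elements. Then
$$324\le\Big\|\sum_{g\in E}\lambda_g\rho_g\Big\|\le\Big\|\sum_{g\in E}\lambda_g\otimes\lambda_g\Big\|_{\min}=\Big\|\sum_{g\in E}\lambda_g\Big\|\le6\sqrt{324}=108 .$$
The first inequality holds because $\lambda_g\rho_g\delta_e=\delta_e$ for every $g$. The second would be nuclearity. The equality is Fell absorption, $\lambda\otimes\lambda\simeq\lambda\otimes1$. The last inequality is (H2) with $m=5$. This is a contradiction, so $A$ is not nuclear. This proves Theorem 4. In particular $C^*_r(F_2)^*$ has the approximation property while $C^*_r(F_2)$ is not nuclear. $\square$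

Words of length $m$ would give $4\cdot3^{m-1}\le(m+1)\sqrt{4\cdot3^{m-1}}$, that is, $2\cdot3^{(m-1)/2}\le m+1$. For $m=1$ this is $2\le2$ and gives nothing. For $m=2$ it reads $2\sqrt3\le3$, already false.

## 9. Remark: groups with a polynomial bound $\|\lambda(f)\|\le C(1+m)^k\|f\|_2$

For $F_n$ with $n<\infty$, the argument used only a bound like (H2) and positive definite functions that decay fast enough. Precisely, let $\Gamma$ be a countable group with a function $L:\Gamma\to[0,\infty)$ such that, for some $C,k\ge0$, $\|\lambda(f)\|\le C(1+m)^k\|f\|_2$ whenever $m\ge0$ and $f\in\mathbb C[\Gamma]$ is supported in $\{L\le m\}$. Suppose there are positive definite $\varphi_i\to1$ pointwise with $\varphi_i(e)=1$ and $\varphi_i(1+L)^{k+1}\in c_0(\Gamma)$ for all $i$. *Then $C^*_r(\Gamma)^*$ has the MAP*, while by Lance's theorem $C_r^*(\Gamma)$ is non-nuclear whenever $\Gamma$ is non-amenable.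

*Proof.* Let $u:\Gamma\to\mathbb C$ with $K=\sup|u|(1+L)^{k+1}<\infty$. For $f\in\mathbb C[\Gamma]$ put $f_m=f1_{\{m\le L<m+1\}}$. On the support of $f_m$ we have $|u|\le K(1+m)^{-k-1}$, and this support lies in $\{L\le m+1\}$. With $2+m\le2(1+m)$ and Cauchy–Schwarz,
$$\|\lambda(uf)\|\le\sum_{m\ge0}C(2+m)^k\|uf_m\|_2\le C2^kK\sum_{m\ge0}(1+m)^{-1}\|f_m\|_2\le C'K\|f\|_2\le C'K\|\lambda(f)\| ,$$
where $C'$ depends only on $C$ and $k$. So multiplication by $u$ extends to an operator on $C^*_r(\Gamma)$ of norm $\le C'K$. Apply this to $u=\varphi_i1_{\Gamma\setminus F}$ with finite sets $F\uparrow\Gamma$; then $K\to0$ by the $c_0$ condition. So the ucp multiplier of $\varphi_i$ is the norm limit of the finite rank multipliers of $\varphi_i1_F$. These ucp multipliers converge to $\mathrm{id}$ on $\mathbb C[\Gamma]$, hence point-norm. Corollary 6(1) applies. $\square$
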